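\title{Denseness of the values of the Hurwitz zeta function with an algebraic irrational parameter}

\begin{abstract}
Let $\alpha\in(0,1)$ be an algebraic irrational number and let $1/2<\sigma<1$. We prove that the values $\zeta(\sigma+it,\alpha)$, $t\in\mathbb R$, of the Hurwitz zeta function are dense in $\mathbb C$; every disc is visited for a set of $t$ of positive lower density. The same holds for the vector formed by the function and finitely many of its derivatives, and this gives lower bounds for the number of $c$-values in vertical strips and a functional independence statement. The proof selects a sparse random set of integers $n$ for which $n+\alpha$ has a large prime ideal factor of its own, and rotates the corresponding terms of the series by characters attached to these prime ideals.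
\end{abstract}

\section{Introduction}\label{sec:intro}

For $0<\alpha\le1$ the Hurwitz zeta function is defined by
\[
\zeta(s,\alpha)=\sum_{n=0}^\infty (n+\alpha)^{-s}\qquad(\operatorname{Re}s>1)
\]
and by analytic continuation elsewhere; it is meromorphic in $\mathbb C$, and its only pole is a simple pole at $s=1$. We ask which values it takes on a vertical line $\operatorname{Re}s=\sigma$.

On such a line the $n$th term has the fixed modulus $(n+\alpha)^{-\sigma}$, and $t=\operatorname{Im}s$ only turns the phase $(n+\alpha)^{-it}$. For $\sigma>1$ the values therefore stay in the disc of radius $\zeta(\sigma,\alpha)$. For $1/2<\sigma<1$ we have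
\[
\sum_{n\ge0}(n+\alpha)^{-\sigma}=\infty,\qquad \sum_{n\ge0}(n+\alpha)^{-2\sigma}<\infty .
\]
Because the second series converges, $\zeta(\sigma+it,\alpha)$ is approximated in mean square by partial sums of fixed length (Lemma~\ref{lem:meansquare}), so its values are governed by the joint distribution of the phases. Because the first series diverges, a block of terms $N<n\le2N$ with freely chosen phases can produce any complex number of modulus up to a constant times $N^{1-\sigma}$, while the other terms, left to chance, stay bounded in mean square. One is led to guess that the values are dense in $\mathbb C$.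

This reasoning is a proof when the numbers $n+\alpha$ satisfy no multiplicative relation, as is the case for transcendental $\alpha$ (Example~\ref{ex:transc}). For algebraic $\alpha$ relations do occur: for $\alpha=\sqrt2-1$,
\[
\alpha\,(2+\alpha)=1,\qquad (1+\alpha)(2+\alpha)=3+\alpha,
\]
so the phases of the terms $n=2$ and $n=3$ are determined by those of the terms $n=0$ and $n=1$. The problem that we solve comes from \cite{JD}.

\medskip
\noindent\textbf{Conjecture.} \emph{Let $\alpha$ be an algebraic irrational number with $0<\alpha<1$ and let $1/2<\sigma<1$. Then $\{\zeta(\sigma+it,\alpha):t\in\mathbb R\}$ is dense in $\mathbb C$.}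
\medskip

The conjecture is true. We write $\operatorname{meas}$ for Lebesgue measure on $\mathbb R$ and $\zeta^{(k)}$ for the $k$th derivative with respect to $s$.

\begin{theorem}\label{thm:A}
Let $\alpha\in(0,1)$ be an algebraic irrational number and let $1/2<\sigma<1$. For all $c\in\mathbb C$ and $\varepsilon>0$,
\[
\liminf_{T\to\infty}\frac1T\operatorname{meas}\{t\in[T,2T]:|\zeta(\sigma+it,\alpha)-c|<\varepsilon\}>0 .
\]
In particular $\{\zeta(\sigma+it,\alpha):t\in\mathbb R\}$ is dense in $\mathbb C$.
\end{theorem}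

The method also gives two extensions, which are not needed for the conjecture.

\begin{theorem}\label{thm:B}
Let $\alpha$ and $\sigma$ be as in Theorem~\ref{thm:A}. For all integers $r\ge1$, all $(v_0,\dots,v_{r-1})\in\mathbb C^r$ and all $\varepsilon>0$,
\[
\liminf_{T\to\infty}\frac1T\operatorname{meas}\{t\in[T,2T]:|\zeta^{(k)}(\sigma+it,\alpha)-v_k|<\varepsilon\ \text{ for }0\le k\le r-1\}>0 .
\]
\end{theorem}

\begin{corollary}\label{cor:C}
Let $\alpha\in(0,1)$ be an algebraic irrational number.
\begin{enumerate}
\item[(i)] For every $c\in\mathbb C$ and $1/2<\sigma_1<\sigma_2<1$, the function $\zeta(s,\alpha)-c$ has $\gg T$ distinct zeros with $\sigma_1<\operatorname{Re}s<\sigma_2$ and $0<\operatorname{Im}s<T$, for all large $T$.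
\item[(ii)] Let $r\ge1$, $l\ge0$, and let $\Phi_0,\dots,\Phi_l:\mathbb C^r\to\mathbb C$ be continuous. If
\[
\sum_{k=0}^l s^k\,\Phi_k\big(\zeta(s,\alpha),\zeta'(s,\alpha),\dots,\zeta^{(r-1)}(s,\alpha)\big)=0\qquad\text{for all }s\ne1,
\]
then every $\Phi_k$ vanishes identically.
\end{enumerate}
\end{corollary}

The proof makes no attempt to describe the relations among the numbers $n+\alpha$. It uses only the characters of $\mathbb Q(\alpha)^*$ given by valuations at prime ideals, which respect all relations automatically. Section~\ref{sec:model} replaces the vertical line by a random series. Section~\ref{sec:steer} explains how to steer this series, first for transcendental $\alpha$ and then with prime ideals. Section~\ref{sec:primes} supplies the prime ideals, Sections~\ref{sec:select} and~\ref{sec:remainder} contain the construction and the main estimate, and Sections~\ref{sec:proofs} and~\ref{sec:cor} complete the proofs.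

\medskip
\noindent\textbf{Conventions.} The number $\sigma\in(1/2,1)$ is fixed, and $\mathbb T$ is the unit circle. The letter $x$ always denotes a power of $2$ with $x\ge1$, and sums over $x$ run over such powers. A \emph{dyadic block} is the set of integers in an interval $(x,2x]$.

\section{From the vertical line to a random series}\label{sec:model}

In this section $\alpha$ is any number in $(0,1)$.

\subsection{The space of phases}

Let $G\subset\mathbb R_{>0}$ be the multiplicative group generated by the numbers $n+\alpha$, $n\ge0$, and let $\Omega$ be the group of all homomorphisms $\omega:G\to\mathbb T$, with the topology of pointwise convergence. A point of $\Omega$ is an assignment of phases $\omega(n+\alpha)$ that respects every multiplicative relation among the $n+\alpha$. As a closed subgroup of $\mathbb T^G$ with $G$ countable, $\Omega$ is a compact metrizable group. Let $m$ be its Haar measure, that is, the translation invariant Borel probability measure, and let $\mathbb E$ be the expectation with respect to $m$. The phases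 that occur on the vertical line form the curve
\[
\tau_t\in\Omega,\qquad \tau_t(\gamma)=\gamma^{-it}\qquad(t\in\mathbb R,\ \gamma\in G).
\]
For $\gamma\in G$, invariance of $m$ under translation by $\tau_t$ gives $\mathbb E\,\omega(\gamma)=\gamma^{-it}\,\mathbb E\,\omega(\gamma)$ for all $t$, so $\mathbb E\,\omega(\gamma)=0$ if $\gamma\ne1$. Taking $\gamma=(n+\alpha)/(n'+\alpha)$ we see that the functions $\omega\mapsto\omega(n+\alpha)$ are orthonormal: for finite sums,
\begin{equation}\label{eq:orth}
\mathbb E\Big|\sum_n a_n\,\omega(n+\alpha)\Big|^2=\sum_n|a_n|^2 .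
\end{equation}
These functions need not be independent; \eqref{eq:orth} and the invariance of $m$ are all that we use.

\begin{lemma}\label{lem:equi}
If $O\subset\Omega$ is open, then $\liminf_{T\to\infty}\frac1T\operatorname{meas}\{t\in[T,2T]:\tau_t\in O\}\ge m(O)$.
\end{lemma}

\begin{proof}
For $\gamma\ne1$ we have $\big|\frac1T\int_T^{2T}\gamma^{-it}dt\big|\le 2/(T|\log\gamma|)\to0=\mathbb E\,\omega(\gamma)$. Hence $\frac1T\int_T^{2T}h(\tau_t)\,dt\to\mathbb E\,h$ for every linear combination $h$ of the functions $\omega\mapsto\omega(\gamma)$. These combinations form an algebra that contains the constants, is closed under conjugation and separates the points of $\Omega$, so by the Stone--Weierstrass theorem the convergence holds for every continuous $h$. The indicator function of $O$ is the increasing limit of continuous functions $h_k$ with $0\le h_k\le 1$; for $O\neq\Omega$ take $h_k=\min(1,k\operatorname{dist}(\cdot,\Omega\setminus O))$. The lower limit in the lemma is at least $\mathbb E\,h_k$ for each $k$, and $\mathbb E\,h_k\to m(O)$.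
\end{proof}

\subsection{The random series}

To treat derivatives and zeros we work with functions on a small disc around $\sigma$. Put
\[
\rho=\min\Big(\frac{2\sigma-1}{16},\frac{1-\sigma}4\Big),\qquad D=\{s:|s-\sigma|\le\rho\},\qquad D'=\{s:|s-\sigma|\le2\rho\}.
\]
Then $2\rho\le\frac14(\sigma-\frac12)$ and $\frac12<\sigma-2\rho<\sigma+2\rho<1$. Let $\mathcal A$ be the Banach space of functions continuous on $D$ and holomorphic in its interior, with the norm $\|f\|=\sup_D|f|$. Cauchy's estimate gives $|f^{(k)}(\sigma)|\le k!\,\rho^{-k}\|f\|$. If $g$ is holomorphic near $D'$, the mean value inequality for the subharmonic function $|g|^2$ on discs of radius $\rho$ centered in $D$ gives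
\begin{equation}\label{eq:subh}
\|g\|^2\le\frac1{\pi\rho^2}\int_{D'}|g(s)|^2\,d\operatorname{area}(s).
\end{equation}
Let $\mathcal S$ be a set of integers in $(x,2x]$ and $g(s)=\sum_{n\in\mathcal S}\omega(n+\alpha)(n+\alpha)^{-s}$. By \eqref{eq:orth}, $\mathbb E|g(s)|^2\le|\mathcal S|\,x^{-2(\sigma-2\rho)}$ on $D'$, which has area $4\pi\rho^2$. So \eqref{eq:subh} and the Cauchy--Schwarz inequality give
\begin{equation}\label{eq:block}
\mathbb E\,\Big\|\sum_{n\in\mathcal S}\omega(n+\alpha)(n+\alpha)^{-s}\Big\|\le2\,x^{-(\sigma-2\rho)}|\mathcal S|^{1/2}.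
\end{equation}

For $l\ge1$ put $X_l(s,\omega)=\sum_{0\le n\le l}\omega(n+\alpha)(n+\alpha)^{-s}$. The map $\omega\mapsto X_l(\cdot,\omega)$ from $\Omega$ to $\mathcal A$ is continuous, and $X_l(s,\tau_t)=\sum_{n\le l}(n+\alpha)^{-s-it}$. Let $\Omega_0$ be the set of $\omega$ for which $X_x(\cdot,\omega)$ converges in $\mathcal A$ as $x\to\infty$ through powers of $2$, and let $X(\cdot,\omega)$ be the limit. The set $\Omega_0$ is Borel by the Cauchy criterion, and $X:\Omega_0\to\mathcal A$ is Borel as a pointwise limit of continuous maps. By \eqref{eq:block}, $\sum_x\mathbb E\|X_{2x}-X_x\|\le\sum_x2x^{1/2-(\sigma-2\rho)}<\infty$ because $\sigma-2\rho>1/2$. Hence $m(\Omega_0)=1$.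

\subsection{Mean-square approximation and transfer}

We use the Montgomery--Vaughan mean value theorem: for a finite sum with distinct real frequencies $\lambda_n$ and $\delta_n=\min_{k\ne n}|\lambda_k-\lambda_n|$,
\[
\int_{T_1}^{T_2}\Big|\sum_na_ne^{i\lambda_nt}\Big|^2dt=\sum_n|a_n|^2\big(T_2-T_1+O(\delta_n^{-1})\big),
\]
with an absolute implied constant.

\begin{lemma}\label{lem:meansquare}
There is a constant $C$ such that for every $l\ge1$
\[
\limsup_{T\to\infty}\frac1T\int_T^{2T}\|\zeta(\cdot+it,\alpha)-X_l(\cdot,\tau_t)\|^2dt\le C\,l^{\,1-2(\sigma-2\rho)} .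
\]
\end{lemma}

\begin{proof}
Let $T$ be large, $z=\lceil3T\rceil\ge l$, and $s=\sigma'+it$ with $|\sigma'-\sigma|\le2\rho$ and $T/2\le t\le3T$. Implied constants depend only on $\sigma$. We first replace $\zeta(s,\alpha)$ by a sum of length $z$. Partial summation for $\operatorname{Re}s>1$ and analytic continuation to $\operatorname{Re}s>0$ give
\[
\zeta(s,\alpha)=\sum_{0\le n\le z}(n+\alpha)^{-s}+\frac{(z+\alpha)^{1-s}}{s-1}-\frac12(z+\alpha)^{-s}-s\int_z^\infty\Big(\{u\}-\frac12\Big)(u+\alpha)^{-s-1}du ,
\]
where $\{u\}$ is the fractional part of $u$. The second and third terms are $O(T^{-\sigma'})$, since $|s-1|\ge T/2$. The trivial bound for the last term is $O(T^{1-\sigma'})$, so we have to use oscillation. For $u\notin\mathbb Z$ we have $\{u\}-\frac12=-\sum_{k\ge1}\frac{\sin2\pi ku}{\pi k}$ with uniformly bounded partial sums, so by dominated convergence the series may be integrated termwise against $(u+\alpha)^{-s-1}$. This leads to the integrals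
\[
\int_z^\infty(u+\alpha)^{-\sigma'-1}e^{i\varphi(u)}du,\qquad\varphi(u)=\pm2\pi ku-t\log(u+\alpha).
\]
Since $t\le z\le u$, we have $|\varphi'(u)|\ge2\pi k-1\ge\pi k$, and $\varphi'$ has constant sign. The function $w(u)=(u+\alpha)^{-\sigma'-1}/|\varphi'(u)|$ decreases to $0$: for the sign $+$ because $\varphi'(u)=2\pi k-t/(u+\alpha)$ is positive and increasing, and for the sign $-$ because $w(u)=(u+\alpha)^{-\sigma'}/(2\pi k(u+\alpha)+t)$. The integrand equals $\mp i\,w(u)\frac{d}{du}e^{i\varphi(u)}$, so integration by parts bounds the integral by $w(z)+\int_z^\infty|w'|\,du=2w(z)\le z^{-\sigma'-1}/k$. The last term is therefore $\ll|s|\,T^{-\sigma'-1}\sum_kk^{-2}\ll T^{-\sigma'}$, and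
\[
\zeta(s,\alpha)-\sum_{0\le n\le l}(n+\alpha)^{-s}=\sum_{l<n\le z}(n+\alpha)^{-s}+O(T^{-\sigma'}).
\]
For $\lambda_n=-\log(n+\alpha)$ we have $\delta_n\ge\log\big(1+\frac1{n+\alpha}\big)\ge\frac1{n+2}$, so the mean value theorem gives
\[
\int_{T/2}^{3T}\Big|\sum_{l<n\le z}(n+\alpha)^{-\sigma'-it}\Big|^2dt\ll\sum_{l<n\le z}n^{-2\sigma'}(T+n)\ll T\,l^{\,1-2\sigma'}+T^{2-2\sigma'},
\]
uniformly in $\sigma'$ and $l$, because $\sigma'$ lies in a compact subinterval of $(1/2,1)$. The terms $T^{2-2\sigma'}$ and $T\cdot T^{-2\sigma'}$ are $o(T)$ uniformly, and $l^{1-2\sigma'}\le l^{1-2(\sigma-2\rho)}$. Now apply \eqref{eq:subh} to $g(s)=\zeta(s+it,\alpha)-X_l(s,\tau_t)$, integrate over $t\in[T,2T]$ and interchange the integrals; for $s\in D'$ the point $s+it$ has real part within $2\rho$ of $\sigma$ and imaginary part in $[T/2,3T]$.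
\end{proof}

For $\mathcal V\subset\mathcal A$ and $\delta>0$ let $\mathcal V^\delta$ be the set of $g\in\mathcal A$ with $\|g-f\|<\delta$ for some $f\in\mathcal V$.

\begin{proposition}[Transfer]\label{prop:transfer}
Let $\mathcal V\subset\mathcal A$ be open with $m(X\in\mathcal V)>0$, and let $\delta>0$. Then
\[
\liminf_{T\to\infty}\frac1T\operatorname{meas}\{t\in[T,2T]:\zeta(\cdot+it,\alpha)\in\mathcal V^\delta\}>0 .
\]
\end{proposition}

\begin{proof}
Let $m(X\in\mathcal V)=3\mu$. Since $X_x\to X$ almost surely, and by Lemma~\ref{lem:meansquare} with Chebyshev's inequality, there is a power of two $l$ with $m(\|X-X_l\|\ge\delta/2)<\mu$ and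
\[
\limsup_{T\to\infty}\frac1T\operatorname{meas}\{t\in[T,2T]:\|\zeta(\cdot+it,\alpha)-X_l(\cdot,\tau_t)\|\ge\delta/2\}<\mu .
\]
The set $O=\{\omega:X_l(\cdot,\omega)\in\mathcal V^{\delta/2}\}$ is open. It contains every $\omega$ with $X\in\mathcal V$ and $\|X-X_l\|<\delta/2$, so $m(O)\ge2\mu$. By Lemma~\ref{lem:equi}, $\tau_t\in O$ for a set of $t$ of lower density at least $2\mu$. Removing the exceptional $t$ of the last display leaves a set of lower density at least $\mu$ on which $\zeta(\cdot+it,\alpha)\in\mathcal V^\delta$.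
\end{proof}

\section{Steering the random series}\label{sec:steer}

By Proposition~\ref{prop:transfer} we have to show that $X(\sigma,\omega)$ lies in a given disc with positive probability. We do not compute the law of $X$. Instead we translate a typical $\omega$ by a finite-dimensional family of elements of $\Omega$, called \emph{twists}, and show that some translate lands in the target.

\subsection{Two lemmas}

\begin{lemma}[Twisting]\label{lem:twist}
Let $J$ be a finite set, $\theta\mapsto\psi_\theta$ a continuous map from $\mathbb T^J$ to $\Omega$, and $\mathcal V\subset\mathcal A$ open. Let $\mathcal E\subset\Omega$ be a Borel set with $m(\mathcal E)>0$ such that for every $\omega\in\mathcal E$: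
\begin{enumerate}
\item[(a)] $\omega\psi_\theta\in\Omega_0$ for all $\theta$, and $\theta\mapsto X(\cdot,\omega\psi_\theta)$ is continuous from $\mathbb T^J$ to $\mathcal A$;
\item[(b)] $X(\cdot,\omega\psi_\theta)\in\mathcal V$ for at least one $\theta$.
\end{enumerate}
Then $m(X\in\mathcal V)>0$.
\end{lemma}

\begin{proof}
Let $\lambda$ be the Haar probability measure on $\mathbb T^J$ and let $Z$ be the Borel set of pairs $(\omega,\theta)$ with $\omega\psi_\theta\in X^{-1}(\mathcal V)$. For fixed $\theta$ the section of $Z$ is a translate of $X^{-1}(\mathcal V)$, so $(m\times\lambda)(Z)=m(X\in\mathcal V)$ by Tonelli's theorem. For fixed $\omega\in\mathcal E$ the section $Z_\omega\subset\mathbb T^J$ is open by (a) and nonempty by (b), so $\lambda(Z_\omega)>0$. Hence $(m\times\lambda)(Z)\ge\int_{\mathcal E}\lambda(Z_\omega)\,dm(\omega)>0$.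
\end{proof}

The gain is that $\theta$ in (b) may depend on $\omega$. The price is that whatever else moves with $\theta$ has to be controlled uniformly in $\theta$. The next lemma describes what free phases on part of a block can do. The continuity in $z$ is needed only for Theorem~\ref{thm:B}. Let
\[
S=\{z\in\mathbb C:|\operatorname{Re}z|\le1,\ |\operatorname{Im}z|\le1\}.
\]

\begin{lemma}[Steering]\label{lem:steer}
Let $M\ge1$ and let $J$ be a set of at least $8$ integers in $(M,2M]$. There are a number $W\ge\frac1{12}|J|M^{-\sigma}$ and continuous functions $\varphi_n:S\to\mathbb R$, $n\in J$, such that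
\[
\Big|\sum_{n\in J}(n+\alpha)^{-\sigma}e^{i\varphi_n(z)}-Wz\Big|\le6M^{-\sigma}\qquad(z\in S).
\]
\end{lemma}

\begin{proof}
Write $\rho_n=(n+\alpha)^{-\sigma}\in[(3M)^{-\sigma},M^{-\sigma}]$. Order $J$ increasingly and cut it into consecutive quadruples, leaving at most three elements over. For $z\in S$ let $\xi=\arccos\operatorname{Re}z$ and $\chi=\arccos\operatorname{Im}z$. To the elements $n_1<n_2<n_3<n_4$ of each quadruple assign the phases $\xi,\,-\xi,\,\frac\pi2+\chi,\,\frac\pi2-\chi$, and to the leftover elements the phase $0$. The four unit vectors have sum $2\cos\xi+2i\cos\chi=2z$, so a quadruple contributes $2\rho_{n_1}z$ with an error at most $3(\rho_{n_1}-\rho_{n_4})$. The intervals $[n_1,n_4]$ are disjoint and $u\mapsto(u+\alpha)^{-\sigma}$ is decreasing, so these errors add up to at most $3M^{-\sigma}$. The leftover terms contribute at most $3M^{-\sigma}$. Let $W$ be the sum of $2\rho_{n_1}$ over the quadruples. There are $\lfloor|J|/4\rfloor\ge|J|/8$ of them, so $W\ge\frac14|J|(3M)^{-\sigma}\ge\frac1{12}|J|M^{-\sigma}$.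
\end{proof}

\subsection{Independent phases}

\begin{example}\label{ex:transc}
Let $\alpha$ be transcendental. A relation $\prod_n(n+\alpha)^{a_n}=1$ with integers $a_n$, finitely many and not all zero, would make $\alpha$ a root of the nonzero polynomial $\prod_{a_n>0}(Z+n)^{a_n}-\prod_{a_n<0}(Z+n)^{-a_n}$. So $G$ is free abelian on the $n+\alpha$. Let $J$ be the set of integers in $(N,2N]$, and define $\psi_\theta(n+\alpha)=\theta_n$ for $n\in J$ and $\psi_\theta(n+\alpha)=1$ otherwise. For $\omega\in\Omega_0$,
\[
X(s,\omega\psi_\theta)=U(s,\omega)+\sum_{n\in J}\omega(n+\alpha)\,\theta_n\,(n+\alpha)^{-s},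
\]
where $U$ collects the terms with $n\notin J$; thus (a) of Lemma~\ref{lem:twist} holds. By \eqref{eq:orth} and Fatou's lemma $\mathbb E|U(\sigma,\omega)|^2\le\zeta(2\sigma,\alpha)$, so $|U(\sigma,\omega)|\le2\zeta(2\sigma,\alpha)^{1/2}$ on a set $\mathcal E\subset\Omega_0$ of measure at least $3/4$. In Lemma~\ref{lem:steer} we have $W\ge N^{1-\sigma}/12\to\infty$. So for large $N$ and $\omega\in\mathcal E$ the point $z=(c-U(\sigma,\omega))/W$ lies in $S$, and $\theta_n=e^{i\varphi_n(z)}\,\overline{\omega(n+\alpha)}$ gives $|X(\sigma,\omega\psi_\theta)-c|\le6N^{-\sigma}<\varepsilon/2$. Lemma~\ref{lem:twist} with $\mathcal V=\{f:|f(\sigma)-c|<\varepsilon/2\}$ and Proposition~\ref{prop:transfer} with $\delta=\varepsilon/2$ give the conclusion of Theorem~\ref{thm:A} for this $\alpha$.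
\end{example}

\subsection{Twists by prime ideals}\label{sub:idea}

Let now $\alpha$ be algebraic, $K=\mathbb Q(\alpha)$, and let $O_K$ be the ring of integers of $K$. For a nonzero prime ideal $\mathfrak p$ of $O_K$ and $\gamma\in K^*$, let $v_{\mathfrak p}(\gamma)$ be the exponent of $\mathfrak p$ in the factorization of the fractional ideal $\gamma O_K$. Then $v_{\mathfrak p}:K^*\to\mathbb Z$ is a homomorphism and $G\subset K^*$, so $\gamma\mapsto\theta^{v_{\mathfrak p}(\gamma)}$ is an element of $\Omega$ for each $\theta\in\mathbb T$. These are our twists.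

Take $\alpha=\sqrt2-1$, so that $O_K=\mathbb Z[\sqrt2]$ and $n+\alpha$ has norm $(n-1)^2-2$. The number $6+\alpha=5+\sqrt2$ has norm $23$ and generates a prime ideal $\mathfrak p$ with $O_K/\mathfrak p=\mathbb F_{23}$ and $\sqrt2\equiv-5$. Hence $n+\alpha\equiv n-6\pmod{\mathfrak p}$, and the twist at $\mathfrak p$ moves exactly the terms $n=6,29,52,75,\dots$. Among the $n\le28$ it moves the term $n=6$ alone: the prime is large compared with $n$, and so it is private to $n=6$ over a long range. In the same way $7+\alpha=\sqrt2\,(1+3\sqrt2)$ is divisible by the prime ideal $\mathfrak p'=(1+3\sqrt2)$ with $O_K/\mathfrak p'=\mathbb F_{17}$, and the twist at $\mathfrak p'$ moves the terms $n\equiv7\pmod{17}$.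

In general, let $n_0\in(N,2N]$ and suppose that $\mathfrak p$ divides $n+\alpha$ exactly for $n\equiv n_0\pmod p$, where $p>NY\geq 2N$. The term $n_0$, of size about $N^{-\sigma}$, can be rotated freely. The unwanted terms $n_0+kp$, $k\ge1$, cannot be bounded in absolute value, since $\sum_k(kp)^{-\sigma}$ diverges. But those with $v_{\mathfrak p}(n+\alpha)=1$ are all multiplied by the same $\theta$. The supremum over $\theta$ of the modulus of their sum is thus the modulus of the untwisted sum, and by \eqref{eq:orth} its mean is at most $\big(\sum_{k\ge1}(kp)^{-2\sigma}\big)^{1/2}=\zeta(2\sigma,1)^{1/2}p^{-\sigma}$. The damage is smaller than the gain by the factor $Y^{-\sigma}$.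

The following heuristic count, made rigorous in Section~\ref{sec:remainder}, fixes the parameters. Suppose that we twist at the private primes of a set $J\subset(N,2N]$ with $|J|\approx BN^\sigma$, all of norm about $p=NY$. By Lemma~\ref{lem:steer} the range of steering is about $B$, and the damage just computed adds up to $|J|p^{-\sigma}\approx BY^{-\sigma}$. We shall have $Y$ only as large as a power of $\log N$, so $B$ must grow slowly and $J$ must be \emph{sparse}.

There is a second kind of damage. In the example, $75\equiv6\pmod{23}$ and $75\equiv7\pmod{17}$, so the term $n=75$ is moved by both twists; it is the only such term with $n<17\cdot23=391$. For a term shared by two primes whose product of norms exceeds $n$ there is nothing to cancel against, and we must count. For $x<p^2$, each of the at most $N$ candidate primes divides $n+\alpha$ for about $x/p$ integers $n\in(x,2x]$, and each such $n+\alpha$ has boundedly many prime factors of norm above $N$. So there are $O(Nx/p)$ triples $(\mathfrak p,\mathfrak q,n)$. If $J$ is \emph{random},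 each candidate being chosen with probability $\kappa\approx BN^{\sigma-1}$, a triple survives with probability $\kappa^2$, and the expected damage is
\[
\sum_{x<p^2}\kappa^2\,\frac{Nx}{p}\,x^{-\sigma}\approx\kappa^2Np^{1-2\sigma}\approx B^2Y^{1-2\sigma}.
\]
Since $\sigma>1/2$, the choice $B=Y^{(2\sigma-1)/4}$ makes $B\to\infty$ while both kinds of damage tend to $0$.

\section{Large prime ideals dividing $n+\alpha$}\label{sec:primes}

From now on $\alpha\in(0,1)$ is algebraic and irrational, so $d=[K:\mathbb Q]\ge2$. We recall the following facts. The norm of a prime ideal $\mathfrak p$ is $\operatorname{Nm}\mathfrak p=|O_K/\mathfrak p|$, a power of the rational prime $p$ below $\mathfrak p$. At most $d$ prime ideals lie above $p$, each has $1\le v_{\mathfrak p}(p)\le d$, and $v_{\mathfrak p}(p)=1$ if $p\nmid\operatorname{disc}(K)$. For nonzero $\gamma\in O_K$ we have $|\operatorname{Nm}_{K/\mathbb Q}\gamma|=\prod_{\mathfrak p}(\operatorname{Nm}\mathfrak p)^{v_{\mathfrak p}(\gamma)}$.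

Fix an integer $a\ge1$ with $\beta=a\alpha\in O_K$, let $P\in\mathbb Z[Z]$ be the minimal polynomial of $\beta$, and put
\[
\beta_n=an+\beta=a(n+\alpha),\qquad F(n)=|\operatorname{Nm}_{K/\mathbb Q}\beta_n|=|P(-an)| .
\]
Then $F(n)$ is a positive integer and $F(n)/n^d\to a^d$, so for $n\ge1$
\begin{equation}\label{eq:F}
F(n)\le Cn^d,\qquad\log F(n)=d\log n+O(1).
\end{equation}
Call a rational prime $p$ \emph{good} if $p\nmid a\operatorname{disc}(P)$, and call a prime ideal good if it lies above a good prime. With $\iota=[O_K:\mathbb Z[\beta]]$ we have $\operatorname{disc}(P)=\iota^2\operatorname{disc}(K)$, so a good prime ideal $\mathfrak p$ above $p$ satisfies $v_{\mathfrak p}(p)=1$ and $v_{\mathfrak p}(a)=v_{\mathfrak p}(\iota)=0$. In particular $v_{\mathfrak p}(n+\alpha)=v_{\mathfrak p}(\beta_n)$.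

\begin{lemma}\label{lem:local}
Let $\mathfrak p$ be a good prime ideal above $p$ with $\mathfrak p\mid\beta_n$.
\begin{enumerate}
\item[(i)] $\operatorname{Nm}\mathfrak p=p$.
\item[(ii)] If $\mathfrak p^k$ divides $\beta_n$ and $\beta_{n'}$, then $p^k\mid n-n'$.
\item[(iii)] No other prime ideal above $p$ divides $\beta_n$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Since $\iota O_K\subset\mathbb Z[\beta]$ and $\iota$ is invertible modulo $\mathfrak p$, the map $\mathbb Z[\beta]\to O_K/\mathfrak p$ is onto. Its image is $\mathbb F_p$ because $\beta\equiv-an\pmod{\mathfrak p}$.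

(ii) We have $\mathfrak p^k\mid a(n-n')$, $v_{\mathfrak p}(a)=0$ and $v_{\mathfrak p}(p)=1$.

(iii) Let $\mathfrak p'$ above $p$ also divide $\beta_n$. For $u\in\mathbb Z[Z]$ we have $u(\beta)\equiv u(-an)$ modulo both ideals, so each of $u(\beta)\in\mathfrak p$ and $u(\beta)\in\mathfrak p'$ is equivalent to $p\mid u(-an)$. Thus $\mathfrak p\cap\mathbb Z[\beta]=\mathfrak p'\cap\mathbb Z[\beta]$. If $y\in\mathfrak p$, then $\iota y\in\mathfrak p\cap\mathbb Z[\beta]\subset\mathfrak p'$, and $\iota\notin\mathfrak p'$ gives $y\in\mathfrak p'$. So $\mathfrak p\subset\mathfrak p'$, and $\mathfrak p=\mathfrak p'$ because $\mathfrak p$ is maximal.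
\end{proof}

For a finite set $\nu$ of prime ideals put $q_\nu=\prod_{\mathfrak p\in\nu}\operatorname{Nm}\mathfrak p$, and write $\nu\mid\beta_n$ if every $\mathfrak p\in\nu$ divides $\beta_n$.

\begin{lemma}\label{lem:count}
Let $\nu$ be a finite set of good prime ideals with $q_\nu\le2x$. Then $\nu\mid\beta_n$ for at most $3x/q_\nu$ integers $n\in(x,2x]$.
\end{lemma}

\begin{proof}
Suppose that such an $n$ exists. By Lemma~\ref{lem:local}(i),(iii), the norms of the elements of $\nu$ are distinct rational primes. By (ii) any two such $n$ are congruent modulo each of these primes, hence modulo $q_\nu$. So their number is at most $x/q_\nu+1\le3x/q_\nu$.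
\end{proof}

The next lemma produces the large primes. The product of the $F(n)$ over $M<n\le 2M$ has size about $M^{dM}$, whereas the primes up to $MY$ can account for little more than $M^{M}$. We use Chebyshev's bounds $\sum_{p\le y}\log p\ll y$ and $\pi(y)\ll y/\log y$, and Mertens' theorem for $K$:
\[
\sum_{\operatorname{Nm}\mathfrak p\le y}\frac{\log\operatorname{Nm}\mathfrak p}{\operatorname{Nm}\mathfrak p}=\log y+O(1).
\]

\begin{lemma}\label{lem:large}
There is $M_*=M_*(\alpha)$ such that for all integers $M\ge M_*$ and all $Y$ with $2\le Y\le(\log M)^{1/2}$, at least $M/3$ integers $n\in(M,2M]$ have the property that $\beta_n$ is divisible by a good prime ideal of norm greater than $MY$.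
\end{lemma}

\begin{proof}
By \eqref{eq:F}, $\sum_{M<n\le2M}\log F(n)=dM\log M+O(M)$. Expand
\[
\sum_{M<n\le2M}\log F(n)=\sum_{\mathfrak p}\sum_{k\ge1}r(\mathfrak p,k)\log\operatorname{Nm}\mathfrak p,\qquad r(\mathfrak p,k)=|\{n\in(M,2M]:\mathfrak p^k\mid\beta_n\}|,
\]
where only $k$ with $(\operatorname{Nm}\mathfrak p)^k\le CM^d$ occur.

There are finitely many prime ideals $\mathfrak p$ that are not good. If $\mathfrak p^k$ divides $\beta_n$ and $\beta_{n'}$, then $\mathfrak p^k\mid a(n-n')$, so $v_p(n-n')\ge(k-v_{\mathfrak p}(a))/d$ and $r(\mathfrak p,k)\le1+CMp^{-k/d}$. Summing over $k\ll\log M$ we see that these ideals contribute $O(M)$.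

Next consider good $\mathfrak p$ above $p\le MY$. By Lemma~\ref{lem:local} only those with $\operatorname{Nm}\mathfrak p=p$ occur, and $r(\mathfrak p,k)\le M/p^k+1$. We bound four contributions.
\begin{itemize}
\item The terms $M/p$ with $p\le M$ give at most $M\log M+O(M)$ by Mertens' theorem.
\item The terms $M/p<1$ with $M<p\le MY$ give at most $d\sum_{p\le MY}\log p=O(MY)$.
\item The terms $M/p^k$ with $k\ge2$ give at most $dM\sum_p\frac{\log p}{p(p-1)}=O(M)$.
\item The terms $+1$ occur for at most $\log(CM^d)/\log p$ values of $k$ and give at most $d\,\pi(MY)\log(CM^d)=O(MY)$.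
\end{itemize}
Hence the good ideals above primes $p>MY$ contribute at least $(d-1)M\log M-O(MY)$. If $R$ is the number of $n$ with the property of the lemma, this contribution is at most $R\,(d\log M+O(1))$ by \eqref{eq:F}. Since $(d-1)/d\ge1/2$ and $Y\le(\log M)^{1/2}$, we get $R\ge(\frac12-o(1))M$ uniformly in $Y$.
\end{proof}

\begin{remark}
This is the only place where irrationality is used. For rational $\alpha$ we have $d=1$ and $F(n)=an+\beta\le CM$ on $(M,2M]$, so no prime factor exceeds $MY$ once $Y>C$. The proof also shows why $Y$ is small: the error $O(MY)$ has to be $o(M\log M)$.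
\end{remark}

\section{The steered terms and the decomposition of $X$}\label{sec:select}

Fix $r\ge1$; \emph{Theorem~\ref{thm:A} needs only $r=1$}. Differentiation multiplies the $n$th term by $-\log(n+\alpha)$, which is almost constant on a block $(N,2N]$, so steering one block moves all derivatives in proportion. To prescribe $r$ derivatives we use $r$ blocks on which the logarithms are well separated. Let $N$ be a large integer and
\[
L=\log N,\qquad N_j=N^j\ \ (1\le j\le r),\qquad Y=L^{1/2},\qquad B=Y^{(2\sigma-1)/4}.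
\]
As $N\to\infty$,
\begin{equation}\label{eq:param}
B\to\infty,\qquad BY^{-\sigma}\to0,\qquad B^2Y^{1-2\sigma}=Y^{-(2\sigma-1)/2}\to0,\qquad B/L\to0 .
\end{equation}
In Sections~\ref{sec:select}--\ref{sec:proofs}, $C$ denotes constants $\ge1$ that depend only on $\alpha,\sigma,r$ and may change from one occurrence to the next.

\subsection{Candidates}

We define sets $I_j\subset(N_j,2N_j]$ for $j=1,\dots,r$ in turn. Apply Lemma~\ref{lem:large} with $M=N_j$, which is allowed as $2\le Y\le(\log N_j)^{1/2}$. For each $n$ given by the lemma choose one prime ideal $\mathfrak p_n$ as there and let $p_n=\operatorname{Nm}\mathfrak p_n$. A prime chosen at a lower scale is not large compared with $N_j$ and might divide $\beta_n$, so we remove those $n$ for which $\mathfrak p_{n_0}\mid\beta_n$ for some $n_0\in I_{j'}$ with $j'<j$. Let $I_j$ be the set that remains. By Lemma~\ref{lem:local}(ii) the number of removed elements is at most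
\[
\sum_{j'<j}|I_{j'}|\Big(\frac{N_j}{N_{j'}Y}+1\Big)\le r\Big(\frac{N_j}Y+\frac{N_j}N\Big)=o(N_j).
\]
So $M_j=|I_j|$ satisfies $N_j/4\le M_j\le N_j$ for large $N$. Put $I=\bigcup_jI_j$ and $\mathcal P^*=\{\mathfrak p_n:n\in I\}$.

\begin{lemma}\label{lem:P}
For large $N$ the following hold.
\begin{enumerate}
\item[(P1)] If $n\in I_j$, then $N_jY<p_n\le CN_j^d$. Hence $\log q_\nu\le C|\nu|L$ for $\nu\subset\mathcal P^*$.
\item[(P2)] If $n\in I$, $n'\ge0$, $n'\ne n$ and $\mathfrak p_n\mid\beta_{n'}$, then $n'>p_n$.
\item[(P3)] If $n,n'\in I$ and $n'\ne n$, then $\mathfrak p_n\nmid\beta_{n'}$. In particular $n\mapsto\mathfrak p_n$ is injective on $I$.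
\item[(P4)] There is a constant $C_2$ such that $\sum_{\mathfrak p\in\mathcal P^*}v_{\mathfrak p}(\beta_n)\le C_2(\log x)/L$ for $x\ge2$ and $n\in(x,2x]$.
\item[(P5)] Let $\eta=C_2(\log2)/L$. For $x\ge2$ and $\nu\subset\mathcal P^*$, the vector $(v_{\mathfrak p}(\beta_n))_{\mathfrak p\in\nu}$ takes at most $x^\eta$ values as $n$ runs over the integers in $(x,2x]$ with $\nu\mid\beta_n$.
\end{enumerate}
\end{lemma}

\begin{proof}
(P1) follows from $p_n\le F(n)$ and \eqref{eq:F}. For (P2), let $n\in I_j$. Then $n'\equiv n\pmod{p_n}$ by Lemma~\ref{lem:local}(ii), and $0<n\le2N_j<p_n$, so $n'\ge n+p_n$. For (P3), let $n\in I_j$ and $n'\in I_{j'}$. If $j'\le j$, then $n'\le2N_j<p_n$ and (P2) applies; if $j'>j$, the claim holds by the removal step. For (P4), all elements of $\mathcal P^*$ have norm above $N$, so $N^{\sum v_{\mathfrak p}(\beta_n)}\le F(n)\le Cx^d$. For (P5), the entries are positive integers with sum at most $\Sigma=C_2(\log x)/L$. Such a vector is determined by its set of partial sums, a subset of $\{1,\dots,\lfloor\Sigma\rfloor\}$,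 so there are at most $2^\Sigma=x^\eta$ vectors.
\end{proof}

We take $N$ so large that $\eta/2\le\frac14(\sigma-\frac12)$. For $\mathfrak p=\mathfrak p_n$ with $n\in I_j$ we call $j(\mathfrak p)=j$ the \emph{scale} of $\mathfrak p$ and put $y_{\mathfrak p}=p_n/N_j$, so that $y_{\mathfrak p}>Y$.

\subsection{Twists and decomposition}

Let $J\subset I$ be any subset, $J_j=J\cap I_j$, and
\[
\mathcal P_J=\{\mathfrak p_n:n\in J\},\qquad\nu_J(n)=\{\mathfrak p\in\mathcal P_J:\mathfrak p\mid\beta_n\}\quad(n\ge0).
\]
By (P3), $\nu_J(n)=\{\mathfrak p_n\}$ for $n\in J$ and $\nu_J(n)=\emptyset$ for $n\in I\setminus J$. The integers $n\ge0$ split into $J$, the set $\mathcal U$ of $n$ with $\nu_J(n)=\emptyset$, and the set $\mathcal R$ of $n\notin J$ with $\nu_J(n)\ne\emptyset$. We have $\mathcal R\cap I=\emptyset$, so (P2) and (P1) give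
\begin{equation}\label{eq:R}
n\in\mathcal R,\ \mathfrak p\in\nu_J(n)\ \Longrightarrow\ n>\operatorname{Nm}\mathfrak p>NY\ge2N .
\end{equation}
Thus $0,1\in\mathcal U$, and $\mathcal R$ meets $(x,2x]$ only if $x\ge N$.

For $\theta\in\mathbb T^J$ define $\psi_\theta\in\Omega$ by $\psi_\theta(\gamma)=\prod_{n\in J}\theta_n^{\,v_{\mathfrak p_n}(\gamma)}$; the map $\theta\mapsto\psi_\theta$ is continuous. We have $\psi_\theta(n+\alpha)=1$ for $n\in\mathcal U$, and $\psi_\theta(n+\alpha)=\theta_n^{e_n}$ with $e_n=v_{\mathfrak p_n}(\beta_n)\ge1$ for $n\in J$. Put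
\[
U_x(s,\omega)=\sum_{n\in\mathcal U,\ n\le x}\frac{\omega(n+\alpha)}{(n+\alpha)^s},\qquad H(s,\omega,\theta)=\sum_{n\in J}\frac{\omega(n+\alpha)\,\theta_n^{e_n}}{(n+\alpha)^s},
\]
\[
R_x(s,\omega,\theta)=\sum_{n\in\mathcal R\cap(x,2x]}\frac{\omega(n+\alpha)\,\psi_\theta(n+\alpha)}{(n+\alpha)^s}.
\]
These are the unaffected terms, the steered terms and the remainder. For nonempty $\nu\subset\mathcal P_J$ and a vector $e$ of positive integers indexed by $\nu$, the \emph{class} $\mathcal R_x(\nu,e)$ is the set of $n\in\mathcal R\cap(x,2x]$ with $\nu_J(n)=\nu$ and $(v_{\mathfrak p}(\beta_n))_{\mathfrak p\in\nu}=e$. The factor $\psi_\theta(n+\alpha)$ is constant on each class, and for given $\nu$ and $x$ at most $x^\eta$ classes are nonempty by (P5). Suprema over $\theta\in\mathbb T^J$ and $s\in D$ of the finite sums above are continuous in $\omega$, hence measurable. A superscript $(k)$ denotes the $k$th derivative in $s$, and $V_k=\sum_{n\ge0}|\log(n+\alpha)|^{2k}(n+\alpha)^{-2\sigma}<\infty$.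

\begin{lemma}\label{lem:decomp}
For every $J\subset I$ there is a Borel set $\Omega_J\subset\Omega$ with $m(\Omega_J)=1$ such that for $\omega\in\Omega_J$ the limit $U(\cdot,\omega)=\lim_xU_x(\cdot,\omega)$ exists in $\mathcal A$, the series $R=\sum_xR_x$ converges in $\mathcal A$ uniformly in $\theta$, and for all $\theta\in\mathbb T^J$
\[
\omega\psi_\theta\in\Omega_0,\qquad X(\cdot,\omega\psi_\theta)=U(\cdot,\omega)+H(\cdot,\omega,\theta)+R(\cdot,\omega,\theta).
\]
The maps $\theta\mapsto R(\cdot,\omega,\theta)$ and $\theta\mapsto X(\cdot,\omega\psi_\theta)$ are continuous into $\mathcal A$. Moreover $\mathbb E|U^{(k)}(\sigma,\omega)|^2\le V_k$ for all $k\ge0$.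
\end{lemma}

\begin{proof}
By \eqref{eq:block}, $\sum_x\mathbb E\|U_{2x}-U_x\|<\infty$. For $R_x$, the triangle inequality over the at most $2^{|J|}x^\eta$ nonempty classes, \eqref{eq:block} for each class and the Cauchy--Schwarz inequality give
\[
\mathbb E\sup_\theta\|R_x\|\le2x^{-\sigma+2\rho}\sum_{\nu,e}|\mathcal R_x(\nu,e)|^{1/2}\le2x^{-\sigma+2\rho}\big(2^{|J|}x^{\eta}\cdot x\big)^{1/2}.
\]
The exponent of $x$ is $\frac12-\sigma+2\rho+\frac\eta2\le-\frac12(\sigma-\frac12)<0$, so this is summable over $x$. Let $\Omega_J$ be the set where $\sum_x\|U_{2x}-U_x\|$ and $\sum_x\sup_\theta\|R_x\|$ are finite. For $x\ge2N_r$ we have $X_x(\cdot,\omega\psi_\theta)=U_x+H+\sum_{x'<x}R_{x'}$, and letting $x\to\infty$ gives the decomposition. Continuity in $\theta$ follows from uniform convergence. Finally $U_x^{(k)}(\sigma,\omega)\to U^{(k)}(\sigma,\omega)$ by Cauchy's estimate and $\mathbb E|U_x^{(k)}(\sigma,\omega)|^2\le V_k$ by \eqref{eq:orth}, so Fatou's lemma gives the last claim.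
\end{proof}

The bound $V_k$ does not depend on $N$ or $J$. The bound for $R$ in this proof contains the factor $2^{|J|/2}$ and is only qualitative.

\section{The remainder is small uniformly in the twist}\label{sec:remainder}

\begin{proposition}\label{prop:main}
There are numbers $\varepsilon_N>0$ with $\varepsilon_N\to0$ such that for all large $N$ there is a set $J\subset I$ with $\frac12BN_j^\sigma\le|J_j|\le2BN_j^\sigma$ for $1\le j\le r$ and
\[
\sum_x\mathbb E\sup_\theta|R_x^{(k)}(\sigma,\omega,\theta)|\le\varepsilon_NL^k\qquad(0\le k\le r-1).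
\]
\end{proposition}

Write $R_x=R_x^\flat+R_x^\sharp$, where $R_x^\flat$ contains the $n$ with $q_{\nu_J(n)}\le2x$ and $R_x^\sharp$ those with $q_{\nu_J(n)}>2x$. These are the two kinds of damage of Section~\ref{sub:idea}: in the first case Lemma~\ref{lem:count} counts the $n$ with given $\nu_J(n)$, in the second case it does not apply. Only $x\ge N$ matter, and then $\log(n+\alpha)\le\log(2x+1)\le2\log x$ on $(x,2x]$. Throughout, $0\le k\le r-1$.

\subsection{Small modulus: orthogonality}

\begin{lemma}\label{lem:flat}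
If $|J_j|\le2BN_j^\sigma$ for all $j$, then $\sum_x\mathbb E\sup_\theta|R_x^{\flat(k)}(\sigma,\omega,\theta)|\le CL^k\big(\exp(CBY^{-\sigma})-1\big)$.
\end{lemma}

\begin{proof}
Since $\psi_\theta(n+\alpha)$ is a constant of modulus $1$ on each class,
\[
\sup_\theta|R_x^{\flat(k)}(\sigma,\omega,\theta)|\le\sum_{\nu:\ q_\nu\le2x}\ \sum_e\Big|\sum_{n\in\mathcal R_x(\nu,e)}\frac{(\log(n+\alpha))^k\,\omega(n+\alpha)}{(n+\alpha)^{\sigma}}\Big| .
\]
By \eqref{eq:orth} the inner sum has mean modulus at most $(2\log x)^kx^{-\sigma}|\mathcal R_x(\nu,e)|^{1/2}$. By Lemma~\ref{lem:count}, $\sum_e|\mathcal R_x(\nu,e)|\le3x/q_\nu$, and at most $x^\eta$ vectors $e$ occur. The Cauchy--Schwarz inequality over $e$ gives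
\[
\sum_x\mathbb E\sup_\theta|R_x^{\flat(k)}|\le\sum_{\emptyset\ne\nu\subset\mathcal P_J}\Big(\frac3{q_\nu}\Big)^{1/2}\sum_{x\ge q_\nu/2}(2\log x)^k\,x^{-\gamma},\qquad\gamma=\sigma-\frac12-\frac\eta2\ge\frac34\Big(\sigma-\frac12\Big).
\]
Write $x=2^ux_0$ with $u\ge0$ and $q_\nu/2\le x_0<q_\nu$. Then $\log x\le(1+u)\log q_\nu$, so the sum over $x$ is at most $(2\log q_\nu)^k(q_\nu/2)^{-\gamma}\sum_u(1+u)^k2^{-u\gamma}\le C(\log q_\nu)^kq_\nu^{-\gamma}$. The term of $\nu$ is therefore at most $C(\log q_\nu)^kq_\nu^{\eta/2}q_\nu^{-\sigma}$. By (P1), $q_\nu^{\eta/2}\le\exp(\eta\,C|\nu|L)\le C^{|\nu|}$, and $(\log q_\nu)^k\le(C|\nu|L)^k\le C^{|\nu|}L^k$ because $|\nu|\le2^{|\nu|}$. The total is at most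
\[
CL^k\sum_{\emptyset\ne\nu\subset\mathcal P_J}\ \prod_{\mathfrak p\in\nu}\frac C{(\operatorname{Nm}\mathfrak p)^{\sigma}}=CL^k\Big(\prod_{\mathfrak p\in\mathcal P_J}\Big(1+\frac C{(\operatorname{Nm}\mathfrak p)^{\sigma}}\Big)-1\Big)\le CL^k\Big(\exp\Big(\sum_{\mathfrak p\in\mathcal P_J}\frac C{(\operatorname{Nm}\mathfrak p)^{\sigma}}\Big)-1\Big),
\]
and $\sum_{\mathfrak p\in\mathcal P_J}(\operatorname{Nm}\mathfrak p)^{-\sigma}\le\sum_j|J_j|(N_jY)^{-\sigma}\le2rBY^{-\sigma}$.
\end{proof}

\subsection{Large modulus: averaging over $J$}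

Now let $J$ be random: each $n\in I_j$, $1\le j\le r$, is put into $J$ independently with probability
\[
\kappa_j=BN_j^\sigma/M_j\le4BN_j^{\sigma-1}.
\]
Because $\sigma<1$, this is less than $1$ for large $N$; this is where the supply of candidates has to exceed the number $BN_j^\sigma$ of terms needed for a range of size $B$. Let $\mathbb E_J$ be the expectation over $J$. By the triangle inequality, $\sum_x\sup_{\omega,\theta}|R_x^{\sharp(k)}(\sigma,\omega,\theta)|\le T_k(J)$, where
\[
T_k(J)=\sum_{x\ge N}(2\log x)^kx^{-\sigma}\,\big|\{n\in\mathcal R\cap(x,2x]:q_{\nu_J(n)}>2x\}\big| .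
\]

\begin{lemma}\label{lem:sharp}
For large $N$, $\ \mathbb E_J\,T_k(J)\le CL^kY^{-(2\sigma-1)/2}$.
\end{lemma}

\begin{proof}
The plan is to retain from $\nu_J(n)$ a subset $\nu'$ to which Lemma~\ref{lem:count} applies and one further prime $\mathfrak q$, which contributes one more factor $\kappa$ and limits the range of $x$. Fix a total order on $\mathcal P^*$ along which $y_{\mathfrak p}$ does not increase; for $r=1$ this is the order of decreasing norm. Let $n$ be counted in $T_k(J)$ for $x$, and list $\nu_J(n)=\{\mathfrak p^{(1)},\dots,\mathfrak p^{(g)}\}$ in this order. Let $h$ be maximal with $\operatorname{Nm}\mathfrak p^{(1)}\cdots\operatorname{Nm}\mathfrak p^{(h)}\le2x$. Then $h\ge1$ since $\operatorname{Nm}\mathfrak p^{(1)}<n\le2x$ by \eqref{eq:R}, and $h<g$ since $q_{\nu_J(n)}>2x$. Put $\nu'=\{\mathfrak p^{(1)},\dots,\mathfrak p^{(h)}\}$ and $\mathfrak q=\mathfrak p^{(h+1)}$.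

Call $(\nu',\mathfrak q,n)$ \emph{admissible for $x$} if $\emptyset\ne\nu'\subset\mathcal P^*$, $\mathfrak q\in\mathcal P^*\setminus\nu'$, $n\in(x,2x]$, $\nu'\cup\{\mathfrak q\}\mid\beta_n$, and
\[
q_{\nu'}\le2x<q_{\nu'}\operatorname{Nm}\mathfrak q,\qquad y_{\mathfrak q}\le y_*,\qquad\text{where }y_*=y_*(\nu')=\max_{\mathfrak p\in\nu'}y_{\mathfrak p}.
\]
This notion does not involve $J$, and the triple just constructed is admissible with $\nu'\cup\{\mathfrak q\}\subset\mathcal P_J$. By independence and (P3), a given set $\nu'\cup\{\mathfrak q\}$ is contained in $\mathcal P_J$ with probability $\kappa(\nu')\kappa_{j(\mathfrak q)}$, where $\kappa(\nu')=\prod_{\mathfrak p\in\nu'}\kappa_{j(\mathfrak p)}$. Hence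
\[
\mathbb E_JT_k(J)\le\sum_{x\ge N}(2\log x)^kx^{-\sigma}\sum_{(\nu',\mathfrak q,n)\text{ admissible for }x}\kappa(\nu')\,\kappa_{j(\mathfrak q)} .
\]
Fix $\nu'$ with $|\nu'|=h$ and a scale $j$, and consider admissible triples with $j(\mathfrak q)=j$. They exist only if $x<q_{\nu'}y_*N_j$, since $\operatorname{Nm}\mathfrak q=y_{\mathfrak q}N_j$, and only if $\log x\le C(h+1)L$, by (P1). There are at most $3x/q_{\nu'}$ choices of $n$ by Lemma~\ref{lem:count}, and for each $n$ at most $C_2(\log x)/L\le C(h+1)$ choices of $\mathfrak q$ by (P4). Therefore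
\[
\mathbb E_JT_k(J)\le\sum_{h\ge1}\ \sum_{|\nu'|=h}\kappa(\nu')\sum_{j=1}^r\kappa_j\,\big(C(h+1)\big)^{k+1}L^k\,\frac{3}{q_{\nu'}}\sum_{x<q_{\nu'}y_*N_j}x^{1-\sigma}.
\]
Since $\sigma<1$, the last sum is at most $C(q_{\nu'}y_*N_j)^{1-\sigma}$. Also $\kappa_jN_j^{1-\sigma}=BN_j/M_j\le4B$, and $(C(h+1))^{k+1}\le C^h$. So
\[
\mathbb E_JT_k(J)\le L^kB\sum_{h\ge1}C^h\sum_{|\nu'|=h}y_*^{1-\sigma}\prod_{\mathfrak p\in\nu'}\kappa_{j(\mathfrak p)}(\operatorname{Nm}\mathfrak p)^{-\sigma}.
\]
For $\mathfrak p$ of scale $j$ we have $\kappa_j(\operatorname{Nm}\mathfrak p)^{-\sigma}=BM_j^{-1}y_{\mathfrak p}^{-\sigma}$. The order on $\mathcal P^*$ was chosen so that the loss $y_*^{1-\sigma}$ can be paid by an element of $\nu'$: an element with $y_{\mathfrak p}=y_*$ turns it into $y_*^{1-2\sigma}\le Y^{1-2\sigma}$, where $\sigma>1/2$ is used. Each of the other $h-1$ elements gives $y_{\mathfrak p}^{-\sigma}\le Y^{-\sigma}$. Finally $\sum_{|\nu'|=h}\prod_{\mathfrak p\in\nu'}M_{j(\mathfrak p)}^{-1}\le\big(\sum_{\mathfrak p\in\mathcal P^*}M_{j(\mathfrak p)}^{-1}\big)^h=r^h$.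 Thus
\[
\mathbb E_JT_k(J)\le L^kB\sum_{h\ge1}(CrB)^hY^{1-2\sigma}Y^{-(h-1)\sigma}\le CL^kB^2Y^{1-2\sigma}\sum_{h\ge1}(CBY^{-\sigma})^{h-1},
\]
and \eqref{eq:param} finishes the proof.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:main}]
The random variable $|J_j|$ has mean $BN_j^\sigma$ and variance at most its mean. By Chebyshev's inequality it lies outside $[\frac12BN_j^\sigma,2BN_j^\sigma]$ with probability at most $4/(BN_j^\sigma)\to0$. By Lemma~\ref{lem:sharp} and Markov's inequality, $T_k(J)>L^kY^{-(2\sigma-1)/4}$ with probability at most $CY^{-(2\sigma-1)/4}\to0$. For large $N$ some $J$ avoids these $2r$ events. By Lemma~\ref{lem:flat} the proposition holds for it with $\varepsilon_N=C(\exp(CBY^{-\sigma})-1)+Y^{-(2\sigma-1)/4}$, which tends to $0$ by \eqref{eq:param}.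
\end{proof}

\section{Proofs of Theorems~\ref{thm:A} and~\ref{thm:B}}\label{sec:proofs}

For each large $N$ fix $J$ as in Proposition~\ref{prop:main}. Apply Lemma~\ref{lem:steer} to each $J_j\subset(N_j,2N_j]$; this gives numbers $W_j\ge\frac1{12}|J_j|N_j^{-\sigma}\ge B/24$ and phases $\varphi_n$, $n\in J$. For $\omega\in\Omega$ fix real arguments $\arg\omega(n+\alpha)$, and for $z=(z_1,\dots,z_r)\in S^r$ define $\theta(z)\in\mathbb T^J$ by
\[
\theta(z)_n=\exp\big(i\,(\varphi_n(z_j)-\arg\omega(n+\alpha))/e_n\big)\qquad(n\in J_j).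
\]
Then $\theta(z)$ is continuous in $z$, $\omega(n+\alpha)\theta(z)_n^{e_n}=e^{i\varphi_n(z_j)}$, and
\begin{equation}\label{eq:H}
\Big|\sum_{n\in J_j}\frac{\omega(n+\alpha)\,\theta(z)_n^{e_n}}{(n+\alpha)^{\sigma}}-W_jz_j\Big|\le6N_j^{-\sigma}\qquad(1\le j\le r).
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Take $r=1$. Let $\mathcal E$ be the set of $\omega\in\Omega_J$ with
\[
|U(\sigma,\omega)|\le2\sqrt{V_0}\qquad\text{and}\qquad\sum_x\sup_\theta|R_x(\sigma,\omega,\theta)|<\varepsilon/4 .
\]
The first condition fails with probability at most $1/4$ by Lemma~\ref{lem:decomp} and Chebyshev's inequality. The second fails with probability at most $4\varepsilon_N/\varepsilon$ by Proposition~\ref{prop:main} and Markov's inequality. Take $N$ so large that $4\varepsilon_N/\varepsilon\le1/4$, $6N^{-\sigma}<\varepsilon/4$ and $B/24\ge|c|+2\sqrt{V_0}$. Then $m(\mathcal E)\ge1/2$, and for $\omega\in\mathcal E$ the point $z=(c-U(\sigma,\omega))/W_1$ has modulus at most $1$, so $z\in S$. By Lemma~\ref{lem:decomp} and \eqref{eq:H},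
\[
|X(\sigma,\omega\psi_{\theta(z)})-c|\le|H(\sigma,\omega,\theta(z))-W_1z|+|R(\sigma,\omega,\theta(z))|<\varepsilon/2 .
\]
Lemma~\ref{lem:twist} with $\mathcal V=\{f\in\mathcal A:|f(\sigma)-c|<\varepsilon/2\}$ gives $m(X\in\mathcal V)>0$; its condition (a) holds by Lemma~\ref{lem:decomp}. Since $|g(\sigma)-c|<\varepsilon$ for $g\in\mathcal V^{\varepsilon/2}$, Proposition~\ref{prop:transfer} with $\delta=\varepsilon/2$ gives the theorem.
\end{proof}

For derivatives this argument breaks down, because the bound $\varepsilon_NL^k$ for $R^{(k)}$ need not be small when $k\ge1$. It is small only in comparison with the range $BL^k$ over which $H^{(k)}$ can be steered. As the error depends continuously on $z$, it can be absorbed by Brouwer's fixed point theorem: a continuous map of a nonempty compact convex subset of $\mathbb R^n$ into itself has a fixed point. This even gives exact values.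

\begin{proposition}\label{prop:exact}
Let $r\ge1$ and $(v_0,\dots,v_{r-1})\in\mathbb C^r$. For all large $N$ there is a Borel set $\mathcal E\subset\Omega_J$ with $m(\mathcal E)\ge1/2$ such that for every $\omega\in\mathcal E$ some $\theta\in\mathbb T^J$ satisfies $X^{(k)}(\sigma,\omega\psi_\theta)=v_k$ for $0\le k\le r-1$.
\end{proposition}

\begin{proof}
Let $C_0=2(V_0+\dots+V_{r-1})^{1/2}$, and let $\mathcal E$ be the set of $\omega\in\Omega_J$ such that for all $k<r$
\[
|U^{(k)}(\sigma,\omega)|\le C_0\qquad\text{and}\qquad\sum_x\sup_\theta|R_x^{(k)}(\sigma,\omega,\theta)|\le4r\varepsilon_NL^k .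
\]
One of the first conditions fails with probability at most $\sum_kV_k/C_0^2=1/4$, and one of the second with probability at most $r\cdot\frac1{4r}$. So $m(\mathcal E)\ge1/2$. Fix $\omega\in\mathcal E$.

For $n\in J_j$ we have $0<\log(n+\alpha)-jL<\log3$, so $(-\log(n+\alpha))^k=(-j)^kL^k+O(L^{k-1})$. Also $\sum_{n\in J_j}(n+\alpha)^{-\sigma}\le|J_j|N_j^{-\sigma}\le2B$. With \eqref{eq:H} this gives
\[
L^{-k}H^{(k)}(\sigma,\omega,\theta(z))=\sum_{j=1}^r(-j)^kW_jz_j+\delta_k(z),\qquad|\delta_k(z)|\le C\big(N^{-\sigma}+B/L\big),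
\]
and $\delta_k$ is continuous on $S^r$ as a difference of continuous functions. By Lemma~\ref{lem:decomp}, the equations $X^{(k)}(\sigma,\omega\psi_{\theta(z)})=v_k$ are equivalent to
\[
\sum_{j=1}^r(-j)^kW_jz_j=\Gamma_k(z):=L^{-k}\big(v_k-U^{(k)}(\sigma,\omega)-R^{(k)}(\sigma,\omega,\theta(z))\big)-\delta_k(z)\qquad(0\le k\le r-1).
\]
The map $\Gamma:S^r\to\mathbb C^r$ is continuous by Lemma~\ref{lem:decomp} and Cauchy's estimate. Moreover $|\Gamma_k(z)|\le|v_k|+C_0+4r\varepsilon_N+C(N^{-\sigma}+B/L)$, which by \eqref{eq:param} is bounded independently of $N$, $\omega$ and $z$. The Vandermonde matrix $\mathcal M=((-j)^k)_{0\le k\le r-1,\,1\le j\le r}$ has distinct nodes $-1,\dots,-r$, so it is invertible, and it depends only on $r$. The equations say that $z$ is a fixed point of the continuous map $\Psi$ with $\Psi(z)_j=W_j^{-1}(\mathcal M^{-1}\Gamma(z))_j$. Since $W_j\ge B/24\to\infty$, we have $|\Psi(z)_j|\le1$ for all $z\in S^r$ once $N$ is large, independently of $\omega$. So $\Psi$ maps the cube $S^r$ into itself and has a fixed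 point $z$; take $\theta=\theta(z)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
The set $\mathcal V=\{f\in\mathcal A:|f^{(k)}(\sigma)-v_k|<\varepsilon/2\text{ for }k<r\}$ is open by Cauchy's estimate. Proposition~\ref{prop:exact} and Lemma~\ref{lem:twist} give $m(X\in\mathcal V)>0$. Choose $\delta>0$ with $k!\,\rho^{-k}\delta<\varepsilon/2$ for all $k<r$. Then $|g^{(k)}(\sigma)-v_k|<\varepsilon$ for $g\in\mathcal V^\delta$ and $k<r$, and Proposition~\ref{prop:transfer} gives the theorem.
\end{proof}

\section{Zeros and functional independence}\label{sec:cor}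

\begin{proof}[Proof of Corollary~\ref{cor:C}(i)]
Choose $\sigma\in(\sigma_1,\sigma_2)$ and $0<\rho_0<\min(\rho,\sigma-\sigma_1,\sigma_2-\sigma)$. Having a zero is not preserved under perturbations of a fixed size, so we quantify its stability. For $\delta>0$ let $\mathcal Z_\delta$ be the set of $f\in\mathcal A$ for which there is $\rho'\in(0,\rho_0)$ such that $\min_{|s-\sigma|=\rho'}|f(s)-c|>\delta$ and $f-c$ has a zero in $|s-\sigma|<\rho'$. Let $f\in\mathcal Z_\delta$, with radius $\rho'$ and minimum $\mu>\delta$. If $\|g-f\|<\mu$, then $g-c$ has a zero in $|s-\sigma|<\rho'$ by Rouch\'e's theorem, and $|g-c|\ge\mu-\|g-f\|$ on the circle. Taking $\|g-f\|<\mu-\delta$ shows that $\mathcal Z_\delta$ is open, and taking $\|g-f\|<\delta/2$ shows that $(\mathcal Z_\delta)^{\delta/2}\subset\mathcal Z_{\delta/2}$. The sets $\mathcal Z_\delta$ increase as $\delta$ decreases; let $\mathcal Z$ be their union.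

Apply Proposition~\ref{prop:exact} with $r=2$ and $(v_0,v_1)=(c,1)$. For $\omega\in\mathcal E$ there is $\theta$ such that $f=X(\cdot,\omega\psi_\theta)$ satisfies $f(\sigma)=c$ and $f'(\sigma)=1$. The zero of $f-c$ at $\sigma$ is isolated, so $f-c$ has no zero on small circles around $\sigma$, and $f\in\mathcal Z$. By Lemma~\ref{lem:twist}, $m(X\in\mathcal Z)>0$, hence $m(X\in\mathcal Z_\delta)>0$ for some $\delta$. By Proposition~\ref{prop:transfer} there is $\mu_0>0$ such that for large $T$ we have $\zeta(\cdot+it,\alpha)\in\mathcal Z_{\delta/2}$ for all $t$ in a subset of $[T,2T]$ of measure at least $\mu_0T$. For each such $t$ the function $\zeta(s,\alpha)-c$ has a zero in the open disc $|s-\sigma-it|<\rho_0$. Choose such $t$ one after another, each at distance at least $2\rho_0$ from the earlier ones; each choice excludes a set of measure at most $4\rho_0$, so at least $\mu_0T/(4\rho_0)$ choices are possible. The discs are disjoint, so we obtain that many distinct zeros with $\sigma_1<\operatorname{Re}s<\sigma_2$ and $T-\rho_0<\operatorname{Im}s<2T+\rho_0$.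 Replacing $T$ by $T/3$ gives (i).
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:C}(ii)]
Suppose that not all $\Phi_k$ vanish identically, and let $l'$ be the largest index with $\Phi_{l'}\not\equiv0$. By continuity there are a closed ball $\mathcal B\subset\mathbb C^r$ of positive radius and constants $\delta,C>0$ with $|\Phi_{l'}|\ge\delta$ and $|\Phi_k|\le C$ on $\mathcal B$ for all $k$. Fix $\sigma\in(1/2,1)$. By Theorem~\ref{thm:B} there are arbitrarily large $t$ with $(\zeta,\dots,\zeta^{(r-1)})(\sigma+it,\alpha)\in\mathcal B$. For these $t$ the assumed identity gives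
\[
\delta\,|\sigma+it|^{l'}\le C\sum_{k<l'}|\sigma+it|^k .
\]
For $l'=0$ the right side is $0$, and for $l'\ge1$ it is at most $Cl'|\sigma+it|^{l'-1}$ when $t\ge1$. In both cases the inequality fails for large $t$.
\end{proof}

\begin{thebibliography}{1}
\bibitem{JD}
\emph{Joint denseness of Hurwitz zeta functions with algebraic irrational parameters},
doi:10.2969/jmsj/81048104,
\texttt{https://projecteuclid.org/\allowbreak journalArticle/\allowbreak Download?\allowbreak urlid=\allowbreak 10.2969\%2Fjmsj\%2F81048104}.
\end{thebibliography}
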